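\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Primes of the generic formal fiber below a given prime of the completion}


\begin{abstract}
Let $R$ be an excellent Henselian local domain and let $\mathfrak q$ be a prime of $\widehat R$ of height $t>1$ such that $R/(\mathfrak q\cap R)$ is not complete. We prove that $\mathfrak q$ contains at least $2^{\aleph_0}$ primes $Q$ of height $t-1$ with $Q\cap R=(0)$. This answers affirmatively the question whether the known result for $t=2$ extends to all heights. In the main case the primes $Q$ are curve germs through $\mathfrak q$ given by power series in which each coefficient has large degree over the field generated by the earlier ones; a comparison of lengths shows that no nonzero element of $R$ vanishes on such a curve.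
\end{abstract}

\section{The question and the answer}

Let $(R,\mathfrak m)$ be a Noetherian local domain with $\mathfrak m$-adic completion $T=\widehat R$. The \emph{generic formal fiber} of $R$ is the set of primes $Q$ of $T$ with $Q\cap R=(0)$. Equivalently, its members are the integral closed subschemes of $\operatorname{Spec}T$ on which no nonzero element of $R$ vanishes. We fix a prime $\mathfrak q$ of $T$ and ask how large a prime $Q\subseteq\mathfrak q$ of the generic formal fiber can be.

Put $\mathfrak p=\mathfrak q\cap R$ and $t=\operatorname{ht}\mathfrak q$. If $\mathfrak p\neq(0)$, then $\mathfrak q$ itself is not in the generic formal fiber, so any $Q\subseteq\mathfrak q$ in it has height at most $t-1$. The question is whether this bound is attained, and how often. A prime $Q\subseteq\mathfrak q$ of height $t-1$ is a curve germ through the point $\mathfrak q$, and we want it to lie on no hypersurface $a=0$ with $0\ne a\in R$. One expects that a sufficiently general curve has this property, unless $R$ is so close to $T$ that it has an equation for every curve. The extreme case is $R=T$ complete of dimension at least $2$: the generic formal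 fiber is $\{(0)\}$, and no prime $\mathfrak q$ with $t\ge 2$ contains a prime of height $t-1$ of the required kind. So some form of incompleteness is needed.

For $t=2$ the expectation is confirmed by \cite[Theorem~1.2]{FF}: \emph{if $R$ is an excellent local Henselian domain and $\mathfrak q\subseteq\widehat R$ is a prime of height two such that $R/(\mathfrak q\cap R)$ is not complete, then $\mathfrak q$ contains infinitely many height one primes in the generic formal fiber of $R$.} The question posed in \cite{FF} is whether this extends to larger heights, with ``height one'' replaced by ``height $t-1$''. The answer is yes.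

\begin{theorem}\label{thm:main}
Let $R$ be an excellent Henselian local domain, $T=\widehat R$, and let $\mathfrak q\subseteq T$ be a prime with $\operatorname{ht}\mathfrak q=t>1$ such that $R/(\mathfrak q\cap R)$ is not complete. Then $\mathfrak q$ contains at least $2^{\aleph_0}$ (in particular infinitely many) primes $Q$ of $T$ with $\operatorname{ht}Q=t-1$ and $Q\cap R=(0)$.
\end{theorem}

The following notation is fixed throughout:
\[
\mathfrak p=\mathfrak q\cap R,\quad h=\operatorname{ht}\mathfrak p,\quad A=R/\mathfrak p,\quad B=T/\mathfrak q,\quad K=\operatorname{Frac}A=\kappa(\mathfrak p),\quad L=\operatorname{Frac}B=\kappa(\mathfrak q).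
\]
Thus $A\subseteq B$, $K\subseteq L$ and $\widehat A=T/\mathfrak pT$. In Sections~\ref{sec:alg}--\ref{sec:construction} we assume that $R$ is an excellent Henselian local domain and that $t\ge2$; that $A$ is not complete is assumed only where we say so.

If $A$ is complete, then $A=\widehat A=T/\mathfrak pT$; as $\mathfrak q/\mathfrak pT$ meets $A$ in zero, it follows that $\mathfrak q=\mathfrak pT$ and $L=K$. So when $A$ is complete the residue field of $T_{\mathfrak q}$ contains nothing new. When $A$ is not complete we shall find elements of $L$ that are ``large'' over $K$: a transcendental one, or algebraic ones of unbounded degree. From these we shall make the coefficients of our curves.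

For $h\le1$ the theorem is easy (Section~\ref{sec:curves}): if $h=0$, all primes below $\mathfrak q$ are in the generic formal fiber, and if $h=1$, it is enough that $Q$ miss one element of $\mathfrak p$. The content lies in $h\ge2$. If $R$ is countable one might hope to avoid its nonzero elements one at a time, but $R$ may have the cardinality of $T$, and a uniform argument is needed. Section~\ref{sec:toy} shows it in two variables.

\section{The idea in two variables}\label{sec:toy}

In this section only, let $K\subseteq L$ be any extension of fields, and let $\varphi\colon K[[y_1,y_2]]\to L[[s]]$ be the substitution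
\[
y_1\mapsto s,\qquad y_2\mapsto\psi=\sum_{l\ge1}\theta_ls^l ,\qquad \theta_l\in L .
\]
When is $\varphi$ injective, that is, when does the curve $(s,\psi)$ lie on no curve $a=0$ defined over $K$?

\emph{One transcendental coefficient suffices if it is the first.} Write $0\neq a=a_d+a_{d+1}+\cdots$ as a sum of forms with $a_d\ne0$. Then $\varphi(a)=a_d(1,\theta_1)s^d+\cdots$, which is nonzero if $\theta_1$ is transcendental over $K$.

\emph{One algebraic coefficient does not.} If $\psi=\theta_1s$ and $g$ is the minimal polynomial of $\theta_1$, of degree $d$, then $y_1^dg(y_2/y_1)\in\ker\varphi$. More generally, if $[L:K]<\infty$, then $L[[s]]$ is finite over $K[[s]]$, so $\varphi(K[[y_1,y_2]])$ is integral over $K[[s]]$ and has dimension one, and $\varphi$ is never injective.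

\emph{Unbounded degrees suffice.} Assume that $F_k=K(\theta_1,\dots,\theta_k)$ is finite over $K$ for all $k$. Suppose $0\ne a\in\ker\varphi$ has order $d$, with leading form $a_d$. We claim that $[F_k:F_{k-1}]\le d$ for every $k\ge1$. Fix $k$, put $F=F_{k-1}$, $N=[F_k:F]$, $R^\ast=F[[y_1,y_2]]$, and extend $\varphi$ to $\varphi\colon R^\ast\to L[[s]]$ by the inclusion $F\subseteq L$. Let $I_n=\varphi^{-1}(s^nL[[s]])$.

On the one hand, $I_n$ contains $a$ and $(y_1,y_2)^n$. In each degree the forms modulo multiples of $a_d$ have dimension at most $d$, so $\dim_FR^\ast/I_n\le dn$.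

On the other hand, $f=y_2-\sum_{l<k}\theta_ly_1^l$ lies in $R^\ast$ and $\varphi(f)=\theta_ks^k+\cdots$. For $i\ge kN$ and $0\le\alpha<N$ the element $y_1^{i-k\alpha}f^\alpha$ lies in $I_i$, and the coefficient of $s^i$ in its image is $\theta_k^\alpha$. The elements $1,\theta_k,\dots,\theta_k^{N-1}$ are linearly independent over $F$, so $\dim_FI_i/I_{i+1}\ge N$. Summing over $kN\le i<n$,
\[
(n-kN)N\le dn\qquad\text{for all }n\ge kN .
\]
Dividing by $n$ and letting $n\to\infty$ gives $N\le d$. Hence $\varphi$ is injective whenever the degrees $[F_k:F_{k-1}]$ are unbounded.

In general $K[[y_1,y_2]]$ is replaced by $R_{\mathfrak p}$, with residue field $K=\kappa(\mathfrak p)$, and $L[[s]]$ by the one-dimensional domain $D=T_{\mathfrak q}/QT_{\mathfrak q}$. Three points need care.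

\begin{enumerate}
\item \emph{Enlarging the coefficients.} The passage to $F[[y_1,y_2]]$ kept lengths unchanged and made the earlier coefficients available. Now $R_{\mathfrak p}$ need not be regular or contain a field. We replace it by a flat extension $R^\ast$ with maximal ideal $\mathfrak pR^\ast$ and residue field $F$, mapping to $D$.
\item \emph{More variables.} With parameters $y_1,\dots,y_h$ the upper bound is $Cn^{h-1}$, while each quotient $I_i/I_{i+1}$ only gets a lower bound independent of $i$. For $h\ge3$ one cannot let $n\to\infty$. Instead $n$ is chosen proportional to $N$, and the degrees must grow fast compared with the index $k$ at which they enter. This we can arrange.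
\item \emph{Finding coefficients.} We need elements of $T$ whose residues in $L$ generate a tower of fields of unbounded degree. They will be $\ell^j$-th roots of a suitable element $1+\beta$, which exist because $T$ is complete. We use them also when $L/K$ is transcendental: for $h\ge3$ a single transcendental element does not provide $h-1$ algebraically independent coefficients.
\end{enumerate}

\section{Algebraic elements of the completion}\label{sec:alg}

All local rings are Noetherian, and a local ring is called complete if it equals its completion. A local ring is \emph{Henselian} if every module-finite algebra over it is a product of local rings; a local module-finite algebra over it is then again Henselian. Of the definition of \emph{excellence} we need only these consequences: a module-finite algebra over an excellent ring is excellent; the integral closure of an excellent domain in a finite extension of its fraction field is a finite module; the completion of an excellent normal local domain is normal. A normal local ring is a domain.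

\begin{lemma}\label{lem:domain}
If $C$ is an excellent Henselian local domain, then $\widehat C$ is a domain. Consequently $T$ and $\widehat A=T/\mathfrak pT$ are domains, and so is $C\otimes_A\widehat A$ for every module-finite domain extension $C\supseteq A$.
\end{lemma}

\begin{proof}
The normalization $C'$ is finite over $C$, hence a product of local rings; being a domain, it is local. It is excellent and normal, so $\widehat{C'}$ is normal and local, hence a domain. By flatness $\widehat C\subseteq C'\otimes_C\widehat C=\widehat{C'}$, so $\widehat C$ is a domain.

For the consequences, $R$ and $A$ are excellent Henselian local domains. A module-finite domain extension $C$ of $A$ is a product of local rings and a domain, hence local, and it is again excellent and Henselian; and $C\otimes_A\widehat A=\widehat C$.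
\end{proof}

The next lemma says that $A$ acquires only transcendental elements by completion.

\begin{lemma}\label{lem:algclosed}
If $\beta\in\widehat A$ is algebraic over $K$, then $\beta\in A$.
\end{lemma}

\begin{proof}
Choose $0\ne a\in A$ with $a\beta$ integral over $A$, and put $C=A[a\beta]\subseteq\widehat A$. By Lemma~\ref{lem:domain}, $C\otimes_A\widehat A$ is a domain. By flatness it contains $\widehat A$, and it is integral over $\widehat A$. Let $\mathfrak k$ be the kernel of the multiplication map $C\otimes_A\widehat A\to\widehat A$. The composite $\widehat A\to C\otimes_A\widehat A\to\widehat A$ is the identity, so $\mathfrak k\cap\widehat A=0$. In a domain integral over a subring, every nonzero ideal meets the subring nontrivially: it contains the constant term of an integral equation of least degree of any of its nonzero elements. So $\mathfrak k=0$. Hence the multiplication map is an isomorphism, and so is $\widehat A\to C\otimes_A\widehat A$. This means $(C/A)\otimes_A\widehat A=0$, and $C=A$ by faithful flatness. Thus $a\beta\in a\widehat A\cap A=aA$, and $\beta\in A$.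
\end{proof}

\begin{lemma}\label{lem:nonintegral}
If $A$ is not complete and $L/K$ is algebraic, there is $b\in\mathfrak m_B$ which is separable over $K$ and not integral over $A$.
\end{lemma}

\begin{proof}
Suppose first that $B$ is integral over $A$. Then $\dim B=\dim A=\dim\widehat A$. Since $B=\widehat A/(\mathfrak q/\mathfrak pT)$ and $\widehat A$ is a local domain of finite dimension, $\mathfrak q=\mathfrak pT$ and $B=\widehat A$. Every element of $\widehat A$ is then algebraic over $K$, so $\widehat A=A$ by Lemma~\ref{lem:algclosed}, contrary to hypothesis.

So $B$ is not integral over $A$. Both rings have residue field $R/\mathfrak m$, so $B=A+\mathfrak m_B$, and some $b_0\in\mathfrak m_B$ is not integral over $A$. If $\operatorname{char}K=0$, take $b=b_0$. If $\operatorname{char}K=p>0$, take $b=b_0^{p^r}$ with $r$ so large that $b$ is separable over $K$; since $b_0$ is integral over $A[b]$, the element $b$ is not integral over $A$.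
\end{proof}

\section{Curves through $\mathfrak q$, and the cases $h\le1$}\label{sec:curves}

For a flat local homomorphism $U\to V$ of local rings one has $\dim V=\dim U+\dim V/\mathfrak m_UV$. Applied to $R_{\mathfrak p}\to T_{\mathfrak q}$, this gives $\dim T_{\mathfrak q}/\mathfrak pT_{\mathfrak q}=t-h$. Choose
\begin{itemize}
\item $y_1,\dots,y_h\in\mathfrak p$ forming a system of parameters of $R_{\mathfrak p}$, and
\item $z_1,\dots,z_{t-h}\in\mathfrak q$ whose images form a system of parameters of $T_{\mathfrak q}/\mathfrak pT_{\mathfrak q}$.
\end{itemize}
The radical of $(y)T_{\mathfrak q}$ contains $\mathfrak p$, so $(y,z)T_{\mathfrak q}$ is $\mathfrak qT_{\mathfrak q}$-primary. As there are $t=\dim T_{\mathfrak q}$ elements, \emph{$(y,z)$ is a system of parameters of $T_{\mathfrak q}$.}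

Recall that complete local rings are catenary. Since $T$ is a local domain by Lemma~\ref{lem:domain}, we have $\operatorname{ht}(P'/P)=\operatorname{ht}P'-\operatorname{ht}P$ for primes $P\subseteq P'$ of $T$. Moreover, for $x\in\mathfrak m_T$ and $c_l\in T$ the series $\sum_l c_lx^l$ converges, and
\begin{equation}\label{eq:tail}
\sum_{l\ge n}c_lx^l=x^n(c_n+x\tau)\qquad\text{for some }\tau\in T .
\end{equation}

\begin{lemma}\label{lem:curve}
Let $x_1,\dots,x_t\in\mathfrak q$ be a system of parameters of $T_{\mathfrak q}$ and let $J=(g_2,\dots,g_t)$ with $g_i-x_i\in x_1T$ for $2\le i\le t$. Let $Q\subseteq\mathfrak q$ be a prime minimal over $J$. Then $\operatorname{ht}Q=t-1$ and $x_1\notin Q$.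
\end{lemma}

\begin{proof}
We have $J\subseteq\mathfrak q$ and $J+(x_1)=(x_1,\dots,x_t)$, so $\dim T_{\mathfrak q}/JT_{\mathfrak q}\le1$; equality holds because $J$ has $t-1$ generators. So $\mathfrak q$ is not minimal over $J$, whence $Q\ne\mathfrak q$ and $\dim T_{\mathfrak q}/QT_{\mathfrak q}=1$. Since $T$ is a catenary local domain, $\operatorname{ht}Q=t-1$. If $x_1\in Q$, then $Q\supseteq(x_1,\dots,x_t)$ and $Q=\mathfrak q$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $h\le1$]
Let $x_1,\dots,x_t\in\mathfrak q$ be a system of parameters of $T_{\mathfrak q}$. If $h=1$, take $x_1=y_1$ and let the others be the $z$'s. As $t\ge2$, there is an $x_2$. For $\varepsilon\in\{0,1\}^{\mathbb N}$ put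
\[
J_\varepsilon=\Bigl(x_2-\sum_{l\ge1}\varepsilon_lx_1^l,\ x_3,\dots,x_t\Bigr)
\]
and let $Q_\varepsilon\subseteq\mathfrak q$ be a prime minimal over $J_\varepsilon$. By Lemma~\ref{lem:curve}, $\operatorname{ht}Q_\varepsilon=t-1$ and $x_1\notin Q_\varepsilon$.

If $Q_\varepsilon=Q_{\varepsilon'}$ and $n$ is the first index where $\varepsilon,\varepsilon'$ differ, then subtracting generators and using \eqref{eq:tail} gives $x_1^n(\pm1+x_1\tau)\in Q_\varepsilon$ with $\tau\in T$. The second factor is a unit, contradicting $x_1\notin Q_\varepsilon$. So the $Q_\varepsilon$ are pairwise distinct.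

If $h=0$, then $Q_\varepsilon\cap R\subseteq\mathfrak p=(0)$. If $h=1$, then $Q_\varepsilon\cap R\subsetneq\mathfrak p$ because $y_1\in\mathfrak p\setminus Q_\varepsilon$, and so $Q_\varepsilon\cap R=(0)$.
\end{proof}

For $h\ge2$ the element $y_1$ alone no longer decides: many nonzero primes of $R$ inside $\mathfrak p$ avoid it. \emph{From now on, through Section~\textup{\ref{sec:construction}}, $h\ge2$.}

\section{The length estimate}\label{sec:length}

This section puts the count of Section~\ref{sec:toy} in the form we need. Let $Q\subseteq\mathfrak q$ be a prime with $y_1\notin Q$, let $D=T_{\mathfrak q}/QT_{\mathfrak q}$, a local domain with residue field $L$, and let $s\ne0$ be the image of $y_1$ in $D$. Assume that $y_2,\dots,y_h$ map into $sD$. For $v\in D$ we write $\bar v\in L$ for its residue.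

\begin{definition}\label{def:witness}
Let $e,N\ge1$ be integers. A \emph{witness of type $(e,N)$} for $Q$ consists of
\begin{itemize}
\item a flat local homomorphism $R_{\mathfrak p}\to R^\ast$ of local rings such that $\mathfrak pR^\ast$ is the maximal ideal of $R^\ast$, and a local $R_{\mathfrak p}$-homomorphism $\varphi\colon R^\ast\to D$; through $\varphi$ we regard the residue field $F$ of $R^\ast$ as a subfield of $L$;
\item elements $f_2,\dots,f_h\in R^\ast$ with $\varphi(f_i)=s^ev_i$, $v_i\in D$, such that the $N^{h-1}$ elements $\bar v^\alpha=\prod_{i=2}^h\bar v_i^{\alpha_i}\in L$, $0\le\alpha_i<N$, are linearly independent over $F$.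
\end{itemize}
\end{definition}

\begin{proposition}\label{prop:length}
If $Q$ has witnesses of types $(e,N)$ with $N/e^{h-2}$ arbitrarily large, then $Q\cap R=(0)$.
\end{proposition}

\begin{proof}
Suppose $0\ne a\in Q\cap R$. Then $a\in\mathfrak p$, and $R_{\mathfrak p}$ is a domain, so $\dim R_{\mathfrak p}/aR_{\mathfrak p}=h-1$. The Hilbert--Samuel function of the ideal $(y)=(y_1,\dots,y_h)$ on $R_{\mathfrak p}/aR_{\mathfrak p}$ is eventually a polynomial of degree $h-1$. So there is a constant $C$, depending only on $a$ and $y_1,\dots,y_h$, with
\[
\operatorname{length}\bigl(R_{\mathfrak p}/(a,(y)^n)R_{\mathfrak p}\bigr)\le Cn^{h-1}\qquad\text{for all }n\ge1 .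
\]
Take a witness of type $(e,N)$, with notation as in Definition~\ref{def:witness}. We bound $N/e^{h-2}$ in terms of $C$ and $h$.

\emph{Upper bound.} For an $R_{\mathfrak p}$-module $X$ of finite length, $X\otimes_{R_{\mathfrak p}}R^\ast$ has the same length over $R^\ast$: by flatness a composition series of $X$ gives a filtration with factors $R^\ast/\mathfrak pR^\ast=F$. Let $I_n=\varphi^{-1}(s^nD)$. Since $\varphi(a)=0$ and $\varphi(y_i)\in sD$ for all $i$, the ideal $I_n$ contains $(a,(y)^n)R^\ast$. Therefore $\operatorname{length}(R^\ast/I_n)\le Cn^{h-1}$.

\emph{Lower bound.} For $i\ge0$ let $\lambda_i\colon I_i\to L$ send $r$ to the residue of $\varphi(r)/s^i\in D$. This is $R^\ast$-linear and kills $I_{i+1}$, because $s$ is a nonunit of $D$. Its image $W_i$ is killed by the maximal ideal of $R^\ast$, since $L$ is. So $W_i$ is an $F$-subspace of $L$, and $\operatorname{length}(I_i/I_{i+1})\ge\dim_FW_i$. Now let $i\ge e(h-1)N$ and $0\le\alpha_j<N$ for $2\le j\le h$. Then $i\ge e|\alpha|$ with $|\alpha|=\sum_j\alpha_j$, the element $y_1^{\,i-e|\alpha|}\prod_jf_j^{\alpha_j}$ lies in $I_i$, and its value under $\lambda_i$ is $\bar v^\alpha$. Hence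 $\dim_FW_i\ge N^{h-1}$.

\emph{Comparison.} Let $n=2e(h-1)N$ and sum over $e(h-1)N\le i<n$:
\[
e(h-1)N\cdot N^{h-1}\le\operatorname{length}(R^\ast/I_n)\le C\bigl(2e(h-1)N\bigr)^{h-1}.
\]
Thus $N\le C\,2^{h-1}(h-1)^{h-2}\,e^{h-2}$. This bounds $N/e^{h-2}$ over all witnesses, contrary to hypothesis.
\end{proof}

\section{A tower of radicals}\label{sec:tower}

We now find the coefficients. To get a large residue field $F$ from a ring $R^\ast$ generated by a single element, it is convenient that each coefficient be a power of the next one. This suggests iterated $\ell$-th roots. They have large degree over $K(b)$ if $1+b$ is not a unit at some discrete valuation.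

\begin{lemma}\label{lem:b}
Assume that $A$ is not complete. There is $b\in\mathfrak m_B$ such that one of the following holds.
\begin{itemize}
\item[\textup{(T)}] $b$ is transcendental over $K$.
\item[\textup{(A)}] $L/K$ is algebraic, and $b$ is separable over $K$ and not integral over $A$.
\end{itemize}
In either case there is a surjective discrete valuation $v\colon K(b)^{*}\to\mathbb Z$ with $v(b)<0$.
\end{lemma}

\begin{proof}
If $L/K$ is transcendental, some element of $B$ is transcendental over $K$. As $B=A+\mathfrak m_B$, we may subtract an element of $A$ and find such a $b$ in $\mathfrak m_B$; let $v=-\deg_b$ on the rational function field $K(b)$. If $L/K$ is algebraic, take $b$ from Lemma~\ref{lem:nonintegral}. The integral closure $A'$ of $A$ in the finite extension $K(b)$ is finite over $A$, since $A$ is excellent. So it is a Noetherian normal domain with fraction field $K(b)$, and it is the intersection of the discrete valuation rings $A'_P$, $\operatorname{ht}P=1$. Since $b\notin A'$, one of the corresponding valuations is negative at $b$.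
\end{proof}

For the rest of this section and in the next one, assume that $A$ is not complete. Fix $b$ and $v$ as in the lemma, put $w=-v(b)>0$, and let $\beta\in\mathfrak m_T$ be a lift of $b$. Note that $v(1+b)=-w$. Let $\ell$ be a prime number different from $\operatorname{char}(R/\mathfrak m)$, so that $\ell$ is a unit of $R$. By Hensel's lemma, applied to $X^{\ell^j}-(1+\beta)$ and its simple root $1$ modulo $\mathfrak m_T$, for each $j\ge0$ there is a unique
\[
\theta_j\in1+\mathfrak m_T\quad\text{with}\quad\theta_j^{\ell^j}=1+\beta .
\]
By uniqueness, $\theta_{j+i}^{\ell^i}=\theta_j$. Let $\bar\theta_j\in B\subseteq L$ be the residue of $\theta_j$ and put $E_j=K(\bar\theta_j)$. Then $E_0=K(b)\subseteq E_1\subseteq E_2\subseteq\cdots$ are finite extensions of $E_0$.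

\begin{lemma}\label{lem:tower}
\textup{(i)} $[E_j:E_0]\ge\ell^j/w$; in particular $[E_j:E_0]\to\infty$.
\textup{(ii)} The elements $\bar\theta_j$ are pairwise distinct.
\end{lemma}

\begin{proof}
(i) Extend $v$ to a valuation $v'$ of $E_j$, with value group $\Gamma\supseteq\mathbb Z$. Elements of $E_j^{*}$ whose values lie in different classes of $\Gamma/\mathbb Z$ are linearly independent over $E_0$, because the nonzero terms of an $E_0$-linear combination of them have distinct values. So $[\Gamma:\mathbb Z]\le[E_j:E_0]$. Let $\gamma=v'(\bar\theta_j)$; then $\ell^j\gamma=-w$. If $n\ge1$ and $n\gamma\in\mathbb Z$, then $\ell^j$ divides $nw$, so $n\ge\ell^j/w$. Hence the class of $\gamma$ has order at least $\ell^j/w$ in $\Gamma/\mathbb Z$.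

(ii) Let $j<j'$ and extend $v$ to $v'$ on $E_{j'}$. Then $\ell^{j'}v'(\bar\theta_{j'})=-w$, whereas $\ell^{j'}v'(\bar\theta_j)=-\ell^{j'-j}w$. So $\bar\theta_j\ne\bar\theta_{j'}$.
\end{proof}

To use the count we need a flat ring $R^\ast$ over $R_{\mathfrak p}$ with residue field $E_j$ and a map $R^\ast\to D$ hitting $\theta_j$. In case (T) we can simply adjoin a variable. In case (A), the maximal ideal of $R^\ast$ must be generated by $\mathfrak p$, so we adjoin a root of a polynomial that has $\bar\theta_j$ as a simple root modulo $\mathfrak p$. Then $\theta_j$ must satisfy the corresponding equation in $D$. We force this by putting the equation into $Q$, which costs one parameter; Lemma~\ref{lem:xi} says that it is available.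

In case (A), clearing denominators in the minimal polynomial of $b$ over $K$ gives $\overline M\in A[X]$ with nonzero leading coefficient, $\overline M(b)=0$ and $\overline M'(b)\ne0$. Let $M\in R[X]$ be a lift of the same degree; its leading coefficient is not in $\mathfrak p$. Put $\xi=M(\beta)$. Then $\xi\in\mathfrak q$, because its residue in $B$ is $\overline M(b)=0$.

\begin{lemma}\label{lem:xi}
In case \textup{(A)}, $t-h\ge1$, and in Section~\textup{\ref{sec:curves}} one may take $z_1=\xi$.
\end{lemma}

\begin{proof}
We first show $\xi\notin\mathfrak pT$. Otherwise the image $\beta_1$ of $\beta$ in $\widehat A=T/\mathfrak pT$ is a root of $\overline M$, and $\beta_1\in A$ by Lemma~\ref{lem:algclosed}. Then $b$, the image of $\beta_1$ in $B$, lies in $A$, contradicting that $b$ is not integral over $A$.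

Let $S=T_{\mathfrak q}/\mathfrak pT_{\mathfrak q}$. It is a localization of the domain $\widehat A$, hence a local domain of dimension $t-h$, and $\xi$ is a nonzero nonunit in it. So $t-h\ge1$. A chain of primes of $S$ containing $\xi$ can be lengthened by $(0)$, so $\dim S/\xi S\le t-h-1$, with equality because one element lowers the dimension by at most one. Hence $\xi$ together with lifts of a system of parameters of $S/\xi S$ is a system of parameters of $S$.
\end{proof}

\begin{lemma}\label{lem:Rstar}
Let $Q\subseteq\mathfrak q$ be a prime of $T$, and in case \textup{(A)} assume $\xi\in Q$. Put $D=T_{\mathfrak q}/QT_{\mathfrak q}$. For every $j\ge0$ there are a flat local homomorphism $R_{\mathfrak p}\to R^\ast$ of local rings such that $\mathfrak pR^\ast$ is the maximal ideal of $R^\ast$, a local $R_{\mathfrak p}$-homomorphism $\varphi\colon R^\ast\to D$ that induces an isomorphism of the residue field of $R^\ast$ with $E_j\subseteq L$, and an element $X\in R^\ast$ such that $\varphi(X)$ is the image of $\theta_j$ in $D$.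
\end{lemma}

\begin{proof}
We write $\theta_j$ also for its image in $D$.

\emph{Case \textup{(T)}.} Let $R^\ast=R_{\mathfrak p}[X]_{\mathfrak pR_{\mathfrak p}[X]}$ with $X$ a variable. It is flat over $R_{\mathfrak p}$, its maximal ideal is $\mathfrak pR^\ast$, and its residue field is $K(X)$. Let $\varphi$ be the $R_{\mathfrak p}$-homomorphism with $X\mapsto\theta_j$. It is defined on $R^\ast$: a polynomial $G\in R_{\mathfrak p}[X]$ with nonzero reduction $\overline G\in K[X]$ goes to an element with residue $\overline G(\bar\theta_j)$. This is nonzero because $\bar\theta_j$ is transcendental over $K$, as $b=\bar\theta_j^{\ell^j}-1$ is. So $G$ goes to a unit of $D$. On residue fields $\varphi$ induces $K(X)\cong K(\bar\theta_j)=E_j$.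

\emph{Case \textup{(A)}.} Let $m=\ell^j$ and $P(X)=M(X^m-1)\in R[X]$. Its leading coefficient is a unit of $R_{\mathfrak p}$, and $P(\theta_j)=M(\beta)=\xi$ is zero in $D$. So $R'=R_{\mathfrak p}[X]/(P)$ is finite free over $R_{\mathfrak p}$, and $X\mapsto\theta_j$ defines $R'\to D$. Let $\mathfrak n$ be the kernel of $R'\to D\to L$. The image of $R'$ in $L$ is the field $K[\bar\theta_j]=E_j$, so $\mathfrak n$ is a maximal ideal lying over $\mathfrak pR_{\mathfrak p}$. Elements of $R'\setminus\mathfrak n$ map to units of $D$. Hence there is an induced local homomorphism $\varphi$ from $R^\ast=R'_{\mathfrak n}$ to $D$. The residue field of $R^\ast$ is mapped isomorphically onto $E_j$, and $R^\ast$ is flat over $R_{\mathfrak p}$.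

It remains to see that $\mathfrak pR^\ast$ is maximal. Let $\overline P=\overline M(X^m-1)\in K[X]$. The ring $R^\ast/\mathfrak pR^\ast$ is the localization of $K[X]/(\overline P)$ at the ideal generated by the minimal polynomial $g$ of $\bar\theta_j$ over $K$. So it is $K[X]/(g^\mu)$, where $\mu$ is the multiplicity of $g$ in $\overline P$. Now
\[
\overline P'(\bar\theta_j)=\overline M'(b)\cdot m\,\bar\theta_j^{\,m-1}\ne0,
\]
because $\overline M'(b)\neq0$, $m$ is a unit of $R$, and $\bar\theta_j$ is the residue of a unit of $T$. So $\mu=1$, and $R^\ast/\mathfrak pR^\ast=K[X]/(g)$ is a field.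
\end{proof}

\section{The curves, and the end of the proof}\label{sec:construction}

We need $h-1$ series in $y_1$ such that, for each index $k$, many monomials in the $h-1$ coefficients of $y_1^k$ are linearly independent over the field generated by the earlier coefficients. For each $k$ we have a single element $\theta_{j_k}$ of large degree at our disposal. We take its powers with exponents $1,N_k,N_k^2,\dots,N_k^{h-2}$ as the $h-1$ coefficients: a monomial is then determined by its exponent in $\theta_{j_k}$, read in base $N_k$.

\begin{proof}[Proof of Theorem~\ref{thm:main} for $h\ge2$]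
Put $N_k=k^{h-1}$ for $k\ge1$. By Lemma~\ref{lem:tower}(i), and because every $E_j$ is finite over $E_0$, we can choose integers $0=j_0<j_1<j_2<\cdots$ with
\begin{equation}\label{eq:degrees}
[E_{j_k}:E_{j_{k-1}}]\ge N_k^{h-1}\qquad(k\ge1);
\end{equation}
at each step all sufficiently large $j_k$ are allowed. In case (A) let $z_1=\xi$, as permitted by Lemma~\ref{lem:xi}. Put
\[
J=\bigl(y_i-\psi_i\ (2\le i\le h),\ z_1,\dots,z_{t-h}\bigr),\qquad \psi_i=\sum_{l\ge1}\theta_{j_l}^{\,N_l^{i-2}}\,y_1^l ,
\]
and let $Q\subseteq\mathfrak q$ be a prime minimal over $J$. By Lemma~\ref{lem:curve}, applied with $x_1=y_1$ and the system of parameters $(y,z)$, we have $\operatorname{ht}Q=t-1$ and $y_1\notin Q$.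

\emph{Trivial contraction.} Let $D=T_{\mathfrak q}/QT_{\mathfrak q}$ and let $s\ne0$ be the image of $y_1$. In $D$ we have $y_i=\psi_i\in sD$ for $2\le i\le h$, so the assumptions of Section~\ref{sec:length} hold. Fix $k\ge1$. We construct a witness of type $(k,N_k)$.

Apply Lemma~\ref{lem:Rstar} with $j=j_{k-1}$; in case (A) this is allowed because $\xi=z_1\in Q$. We get $R^\ast$ with residue field $F=E_{j_{k-1}}$, a map $\varphi\colon R^\ast\to D$, and $X\in R^\ast$ with $\varphi(X)=\theta_{j_{k-1}}$. For $1\le l<k$ we have $\theta_{j_l}=\theta_{j_{k-1}}^{\,u_l}$ with $u_l=\ell^{\,j_{k-1}-j_l}$. So the first $k-1$ terms of $\psi_i$ lift to $R^\ast$, and we can subtract them: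
\[
f_i=y_i-\sum_{1\le l<k}X^{\,u_lN_l^{i-2}}\,y_1^l\in R^\ast\qquad(2\le i\le h).
\]
By \eqref{eq:tail},
\[
\varphi(f_i)=\sum_{l\ge k}\theta_{j_l}^{\,N_l^{i-2}}s^l=s^kv_i\qquad\text{with}\qquad v_i\in\theta_{j_k}^{\,N_k^{i-2}}+sD ,
\]
where the series stands for the image in $D$ of the corresponding series in $T$. So $\bar v_i=\bar\theta_{j_k}^{\,N_k^{i-2}}$, and
\[
\bar v^\alpha=\bar\theta_{j_k}^{\;\sum_{i=2}^h\alpha_iN_k^{i-2}}\qquad(0\le\alpha_i<N_k).
\]
The exponents are the numbers with base-$N_k$ digits $\alpha_2,\dots,\alpha_h$, hence pairwise distinct integers in $[0,N_k^{h-1})$; for $N_1=1$ there is only the exponent $0$. Since $F(\bar\theta_{j_k})=E_{j_k}$ has degree at least $N_k^{h-1}$ over $F$ by \eqref{eq:degrees}, the elements $\bar v^\alpha$ are linearly independent over $F$. This is a witness of type $(k,N_k)$ for $Q$. Since $N_k/k^{h-2}=k$ is unbounded, Proposition~\ref{prop:length} gives $Q\cap R=(0)$.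

\emph{Distinctness.} Suppose two different sequences $(j_k)$ and $(j_k')$ as above give the same $Q$, and let $k$ be the first index with $j_k\ne j_k'$. Subtracting the generators $y_2-\psi_2$ and $y_2-\psi_2'$ and using \eqref{eq:tail}, we get
\[
\psi_2-\psi_2'=y_1^k\bigl(\theta_{j_k}-\theta_{j_k'}+y_1\tau\bigr)\in Q,\qquad\tau\in T .
\]
As $y_1\notin Q$, the second factor lies in $Q\subseteq\mathfrak q$, and so $\bar\theta_{j_k}=\bar\theta_{j_k'}$, contradicting Lemma~\ref{lem:tower}(ii). Since there are infinitely many choices for each $j_k$, there are $2^{\aleph_0}$ admissible sequences, and hence at least $2^{\aleph_0}$ primes $Q$.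
\end{proof}

\begin{remark}\label{rem:use}
Non-completeness of $A$ was used only in Lemma~\ref{lem:nonintegral}, that is, to find $b$ in case (A). If $h\le1$ or $L/K$ is transcendental, it played no role. Excellence and the Henselian property entered only through Lemma~\ref{lem:domain} and, in case (A), through the finiteness of $A'$ in Lemma~\ref{lem:b}.
\end{remark}

\section{Other contractions, other heights, and the hypotheses}\label{sec:complements}

\begin{theorem}\label{thm:complements}
Let $R$ be an excellent Henselian local domain, $T=\widehat R$, $\mathfrak q\subseteq T$ a prime and $\mathfrak p=\mathfrak q\cap R$, with $R/\mathfrak p$ not complete. Let $P_0\subseteq\mathfrak p$ be a prime of $R$.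
\begin{enumerate}
\item If $\operatorname{ht}\mathfrak q-\operatorname{ht}P_0\ge2$, there are at least $2^{\aleph_0}$ primes $Q\subseteq\mathfrak q$ with $\operatorname{ht}Q=\operatorname{ht}\mathfrak q-1$ and $Q\cap R=P_0$.
\item If $\operatorname{ht}\mathfrak q-\operatorname{ht}P_0=1$, then $Q=P_0T$ is the unique such prime.
\item If $P_0\ne\mathfrak p$, then $\dim\bigl(T_{\mathfrak q}\otimes_R\kappa(P_0)\bigr)=\operatorname{ht}\mathfrak q-\operatorname{ht}P_0-1$, the largest value possible.
\item If $\operatorname{ht}\mathfrak q=t\ge2$, then for every $1\le i\le t-1$ the ideal $\mathfrak q$ contains infinitely many primes of height $i$ in the generic formal fiber.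
\end{enumerate}
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:domain}, applied to $R/P_0$, the ideal $P_0T$ is prime. By faithful flatness it lies over $P_0$, and by flatness $\operatorname{ht}P_0T=\operatorname{ht}P_0$. Since $T$ is a catenary local domain, $\operatorname{ht}(Q/P_0T)=\operatorname{ht}Q-\operatorname{ht}P_0$ for every prime $Q\supseteq P_0T$.

(1) Apply Theorem~\ref{thm:main} to $R/P_0$, whose completion is $T/P_0T$, and to $\mathfrak q/P_0T$. The quotient of $R/P_0$ by the contraction of $\mathfrak q/P_0T$ is $R/\mathfrak p$, which is not complete.

(2) The prime $P_0T\subseteq\mathfrak q$ has the required properties. A prime $Q$ with $Q\cap R=P_0$ and $\operatorname{ht}Q=\operatorname{ht}P_0$ contains the prime $P_0T$ of the same height, so $Q=P_0T$.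

(3) Here $\operatorname{ht}\mathfrak q\ge\operatorname{ht}\mathfrak p>\operatorname{ht}P_0$, the first inequality by flatness. The primes of $T_{\mathfrak q}\otimes_R\kappa(P_0)$ correspond to the primes $Q\subseteq\mathfrak q$ of $T$ over $P_0$. Each contains $P_0T$ and differs from $\mathfrak q$, so $\operatorname{ht}(Q/P_0T)\le\operatorname{ht}\mathfrak q-\operatorname{ht}P_0-1$. By (1) and (2) the bound is attained by some $Q$, and all primes between $P_0T$ and $Q$ lie over $P_0$.

(4) For $i=t-1$ this is Theorem~\ref{thm:main}. Let $1\le i<t-1$ and let $Q$ be a prime from Theorem~\ref{thm:main}; all primes contained in $Q$ contract to $(0)$. In a saturated chain from $(0)$ to $Q$ let $P'$ be the prime of height $i-1$, so that $\operatorname{ht}(Q/P')=t-i\ge2$. The Noetherian local domain $T_Q/P'T_Q$ has dimension at least $2$. Each of its nonunits lies in a prime of height one, and by prime avoidance finitely many such primes do not cover the maximal ideal; so it has infinitely many primes of height one. They correspond to primes of $T$ inside $Q$ that have height $i$, because $T$ is a catenary local domain.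
\end{proof}

The next proposition records what the proof of Theorem~\ref{thm:main} gives under weaker hypotheses on $R$.

\begin{proposition}\label{prop:weaker}
Let $R$ be a Noetherian local domain such that $T=\widehat R$ is a domain, and let $\mathfrak q\subseteq T$ be a prime with $\operatorname{ht}\mathfrak q=t\ge2$. The conclusion of Theorem~\textup{\ref{thm:main}} holds in each of the following cases.
\begin{enumerate}
\item[\textup{(a)}] $\operatorname{ht}(\mathfrak q\cap R)\le1$.
\item[\textup{(b)}] $\kappa(\mathfrak q)/\kappa(\mathfrak q\cap R)$ is transcendental.
\item[\textup{(c)}] $A=R/(\mathfrak q\cap R)$ is not complete, and $C\otimes_A\widehat A$ is a domain for every module-finite domain extension $C\supseteq A$.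
\end{enumerate}
\end{proposition}

\begin{proof}
We keep the notation $\mathfrak p,h,A,B,K,L$.

(a) Section~\ref{sec:curves} uses only that $T$ is a domain.

(b) By (a) let $h\ge2$. Case (T) of Lemma~\ref{lem:b} uses only the hypothesis that $L/K$ is transcendental. Case (T) of the remaining argument, namely Sections~\ref{sec:curves} and~\ref{sec:length}, Lemma~\ref{lem:tower}, Lemma~\ref{lem:Rstar} and Section~\ref{sec:construction}, uses only that $T$ is a domain.

(c) By (a) and (b) we may assume $h\ge2$ and $L/K$ algebraic. The hypothesis, which for $C=A$ says that $\widehat A$ is a domain, is what Lemmas~\ref{lem:algclosed}, \ref{lem:nonintegral} and~\ref{lem:xi} took from Lemma~\ref{lem:domain}. In Lemma~\ref{lem:b} the ring $A'$ need no longer be finite over $A$, but by the Mori--Nagata theorem it is a Krull domain, in particular an intersection of discrete valuation rings of its fraction field. So $v$ exists, and the rest of the proof is unchanged.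
\end{proof}

\begin{remark}\label{rem:hypothesis}
Complete local domains of dimension at least $2$ show that non-completeness of $R/(\mathfrak q\cap R)$ cannot be dropped from Theorem~\ref{thm:main}. It is not necessary in every instance, however. Let $k$ be a field, let $R$ be the Henselization of $k[x,y]_{(x,y)}$, and let $\mathfrak q=(x,y)\widehat R\subseteq\widehat R=k[[x,y]]$. Then $R/(\mathfrak q\cap R)=k$ is complete. Nevertheless $\mathfrak q$ contains infinitely many height one primes in the generic formal fiber: for every $f\in xk[[x]]$ transcendental over $k(x)$ the prime $P=(y-f)$ is one. Indeed, $g\in P\cap k[x,y]$ means $g(x,f)=0$, so $P\cap k[x,y]=(0)$. A nonzero $r\in P\cap R$ would be algebraic over $k(x,y)$, and the constant term of its minimal equation, after clearing denominators, would be a nonzero element of $rR\cap k[x,y]\subseteq P\cap k[x,y]$.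

There are infinitely many such $f$: if $f$ is one, so are the $x^nf$, $n\ge0$, and $f=\sum_{n\ge1}x^{n!}$ is one. To see the latter, suppose $G(f)=0$ with $0\ne G\in k[x][Y]$ of degree $d$ in $Y$ and degree $c$ in $x$, and let $f_n=\sum_{1\le i\le n}x^{i!}$. Then $G(f_n)=G(f_n)-G(f)$ is divisible by $x^{(n+1)!}$, but is a polynomial in $x$ of degree at most $c+d\,n!$. So $G(f_n)=0$ for all large $n$, which is impossible because the $f_n$ are pairwise distinct and $G$ has finitely many roots in $k(x)$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{FF}
\emph{Formal Fibers and Complete Homomorphic Images},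
\url{http://www.ams.org/journals/proc/1994-120-02/S0002-9939-1994-1189544-2/S0002-9939-1994-1189544-2.pdf}.
\end{thebibliography}

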